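# A tame automorphism that the affine maps and $(x+(yz)^{q-1},y,z)$ do not generate

## 1. Theorem A and what it asserts

**Theorem A.** For every prime power $q$,
$$\langle (x+(yz)^{q-1},y,z),\ \mathrm{Aff}_3(\mathbb F_q)\rangle\ \neq\ \mathrm{TA}_3(\mathbb F_q).$$
In fact $(x+(yz)^{pq-1},y,z)$, with $p=\mathrm{char}\,\mathbb F_q$, is not in the left-hand group.

Let us unpack this. $\mathrm{GA}_3(\mathbb F_q)$ is the group of polynomial automorphisms of $\mathbb F_q^3$: triples $F=(F_1,F_2,F_3)$ of polynomials in $\mathbb F_q[x,y,z]$ that have a polynomial inverse. These correspond to the $\mathbb F_q$-algebra automorphisms of $\mathbb F_q[x,y,z]$. We treat $F$ as a formal object, a triple of polynomials and not a function on the finite set $\mathbb F_q^3$. The subgroup $\mathrm{Aff}_3(\mathbb F_q)$ consists of the maps $v\mapsto Av+b$ with $A$ invertible. The tame group is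
$$\mathrm{TA}_3(\mathbb F_q)=\big\langle \mathrm{Aff}_3(\mathbb F_q)\cup\{(x+f(y,z),y,z): f\in\mathbb F_q[y,z]\}\big\rangle .$$
So besides the affine maps there is one generator $e_f=(x+f(y,z),y,z)$ for each polynomial $f$. The theorem says that the single choice $f=(yz)^{q-1}$ does not suffice, and it names an $f$ that one cannot reach. That $e_f$ is plainly tame, so the second sentence of the theorem implies the first.

The inequality in Theorem A is posed as a conjecture in "Affine algebraic geometry over finite fields" (http://www.math.ru.nl/~stefanm/Slides/Bochum_v03.pdf). Theorem A says that the conjecture is true for every $q$. What makes the question delicate is the following known fact. For $m\ge1$ let $\pi_{q^m}$ send $F$ to the bijection of $\mathbb F_{q^m}^3$ that it induces. Then for all $q$ and all $m$,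
$$\pi_{q^m}\langle (x+(yz)^{q-1},y,z),\ \mathrm{Aff}_3(\mathbb F_q)\rangle=\pi_{q^m}\,\mathrm{TA}_3(\mathbb F_q).\tag{1}$$

The method gives more than Theorem A, over any field of characteristic $p$ and in any number $n\ge2$ of variables. These results are Theorems B and C. They are stated and proved in Sections 7 and 8, when the notation is in place.

## 2. The case $q=2$ by hand: permutations and degrees do not separate the groups

Take $q=2$ and write $H=\langle (x+yz,y,z),\mathrm{Aff}_3(\mathbb F_2)\rangle$. The claim is that $e_{(yz)^3}\notin H$.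

A sensible first idea, over a finite field, is to look at permutations: find some property of the bijections induced by $H$ that $e_{(yz)^3}$ violates. On $\mathbb F_2^3$ this fails at once, because $y^3z^3$ and $yz$ are the same function there, so $e_{(yz)^3}$ and $e_{yz}$ induce the same permutation. On larger fields it still fails, and (1) says exactly where: for each $m$ some element of $H$ acts on $\mathbb F_{2^m}^3$ precisely as $e_{(yz)^3}$ does. Finitely many values of $m$ together do not help either, since an element that agrees with $e_{(yz)^3}$ on $\mathbb F_{2^M}^3$ agrees with it on all $\mathbb F_{2^m}^3$ with $m\mid M$. We need an invariant of the polynomials themselves.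

The second idea is to bound degrees. This fails too, because $H$ contains elementary maps of every degree. Let $u=(x+yz,y,z)$ and $v=(x,y+z^m,z)$. Composing as maps, rightmost first,
$$v^{-1}uv:\ (x,y,z)\mapsto(x,\,y+z^m,\,z)\mapsto(x+yz+z^{m+1},\,y+z^m,\,z)\mapsto (x+yz+z^{m+1},\,y,\,z),$$
so $u^{-1}v^{-1}uv=(x+z^{m+1},y,z)=e_{z^{m+1}}$. The map $v$ is the conjugate of $e_{z^m}$ by the swap of $x$ and $y$. For $m=1$ it is affine, hence in $H$. By induction $e_{z^m}\in H$ for every $m\geq 1$. Substituting $z\mapsto y+z$ (an affine conjugation) also puts every $e_{(y+z)^m}$ in $H$. So $H$ is large, and whatever excludes $y^3z^3$ must concern the shape of its exponents and not their size.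

We cannot simply look at exponents of generators, because a long word in the generators may pass through maps that are far from elementary before it returns to some $e_f$. We need a quantity that is defined on all of $\mathrm{GA}_3$, behaves well under composition, and reads off $f$ on the map $e_f$.

## 3. The closed form $\beta_F$ and its composition law

From here until the end of Section 6, $k$ is a perfect field of characteristic $p$: every element has a (unique) $p$-th root, so $c^{p^{-j}}$ makes sense. Finite fields are perfect. Let $n\ge2$, $R=k[x_1,\dots,x_n]$, and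
$$e_f=(x_1+f(x_2,\dots,x_n),\,x_2,\dots,x_n),\qquad f\in k[x_2,\dots,x_n].$$
The groups $\mathrm{GA}_n(k)$ and $\mathrm{Aff}_n(k)$ are defined as for $n=3$, and $\mathrm{TA}_n(k)$ is generated by $\mathrm{Aff}_n(k)$ and all $e_f$.

We recall differential forms. $\Omega^1=\Omega^1_{R/k}$ is the free $R$-module on $dx_1,\dots,dx_n$, with the universal $k$-derivation $d:R\to\Omega^1$; every $k$-derivation of $R$ into an $R$-module factors uniquely through $d$ by an $R$-linear map. $\Omega^\bullet=\Lambda^\bullet_R\Omega^1$ is the exterior algebra, and $d$ extends to it with $d^2=0$ and the signed Leibniz rule. A $k$-algebra endomorphism $\varphi$ of $R$ acts on $\Omega^\bullet$ by a ring homomorphism that commutes with $d$. For a polynomial map $F$ we write $F^*$ for this action, with $F^*x_i=F_i$; then $(F\circ G)^*=G^*F^*$. Put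
$$Z^i=\ker(d|\Omega^i),\qquad B^i=d\Omega^{i-1},\qquad H^i=Z^i/B^i .$$

**Definition.** Let $\alpha=x_1\,dx_2\wedge\cdots\wedge dx_n$ and $\omega_0=d\alpha=dx_1\wedge\cdots\wedge dx_n$. For $F\in\mathrm{GA}_n(k)$ let $J_F$ be the Jacobian determinant, so $F^*\omega_0=J_F\omega_0$, and put
$$\beta_F=F^*\alpha-J_F\,\alpha\ \in\Omega^{n-1}.$$

The chain rule reads $J_{F\circ G}=G^*(J_F)\,J_G$. With $F\circ G=\mathrm{id}$ it shows that $J_G$ is a unit of $R$, hence lies in $k^*$. As $G$ was an arbitrary automorphism, all Jacobians are constants, and then $J_{F\circ G}=J_FJ_G$.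

The form $\beta_F$ is closed, since $d\beta_F=F^*\omega_0-J_F\omega_0=0$. It satisfies
$$\beta_{F\circ G}=G^*\beta_F+J_F\,\beta_G,\tag{2}$$
because
$$(F\circ G)^*\alpha=G^*(F^*\alpha)=G^*(\beta_F+J_F\alpha)=G^*\beta_F+J_F(\beta_G+J_G\alpha).$$
A map with a law like (2) is called a crossed homomorphism. Some examples follow.

* For $F=e_f$ we have $J_F=1$ and $\beta_{e_f}=(x_1+f)dx_2\wedge\cdots\wedge dx_n-\alpha=f\,dx_2\wedge\cdots\wedge dx_n$. So $\beta$ reads off $f$.
* For $n=3$ and the swap $F=(y,x,z)$ we have $J_F=-1$ and $\beta_F=y\,dx\wedge dz+x\,dy\wedge dz=d(xy\,dz)$, an exact form.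
* For $n=2$ and $F=(x_1,x_1+x_2)$ we have $J_F=1$ and $\beta_F=x_1\,dx_1$.

The form $\beta_F$ itself does not give a useful subgroup directly: affine maps have nonzero $\beta_F$, and we want to allow them. The natural move is to pass to the class $[\beta_F]\in H^{n-1}$, i.e. to ask whether $\beta_F$ is exact. By (2) the maps with exact $\beta_F$ form a subgroup. In characteristic $p$ this is not an empty condition: in one variable, $x^{p-1}dx$ is closed but not exact, since $d(x^m)=mx^{m-1}dx$ and $m=p$ gives $0$.

Here is where this stops. Take $n=3$. We shall see that $f\,dy\wedge dz$ is exact if and only if $f$ has no monomial $y^az^b$ with $a\equiv b\equiv-1\pmod p$. Now $q-1\equiv-1$ and $pq-1\equiv-1\pmod p$. So neither the generator $e_{(yz)^{q-1}}$ nor the target $e_{(yz)^{pq-1}}$ has exact $\beta$, and exactness cannot tell them apart.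

The difference between the two lies deeper in the exponents. Write $y^{a}z^{b}\,dy\wedge dz$ as $y^{a+1}z^{b+1}\,\frac{dy}{y}\wedge\frac{dz}{z}$. The generator then has exponents $(q,q)=(p^r,p^r)$ and the target has $(p^{r+1},p^{r+1})$. If we could divide by $p$, discarding what is not divisible, then after $r$ divisions the generator sits at $(1,1)$ and the target at $(p,p)$; one more division kills the generator and leaves the target at $(1,1)$. To apply this to $\beta_F$ for all $F$, the division must be compatible with (2), which means that it must commute with every substitution $G^*$. There is an operator with exactly this property.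

## 4. The Cartier operator, built from $a^{p-1}da$

We construct $C:Z^i\to\Omega^i$ as the inverse of a map $\gamma$ that multiplies exponents by $p$. The advantage of defining $\gamma$ first is that its definition mentions no coordinates.

The product of closed forms is closed, and $z\wedge d\eta=\pm d(z\wedge\eta)$ for $z$ closed, so $\wedge$ makes $H^\bullet$ a graded-commutative algebra. Moreover $\theta\wedge\theta=0$ for $\theta\in H^1$, since this holds already in $\Omega^\bullet$. Because $d(a^p\omega)=a^pd\omega$, we may let $a\in R$ act on $H^\bullet$ as multiplication by $a^p$. We call this the twisted structure. It makes $H^\bullet$ an $R$-algebra through $a\mapsto a^p\in H^0$.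

**Step 1: a derivation $\delta:R\to H^1$.** The purpose is to find an invariant recipe that sends $x_i$ to the class of $x_i^{p-1}dx_i$. Put $\delta(a)=[a^{p-1}da]$; the form is closed because $da\wedge da=0$.

*Additivity.* Let $P=\frac{(X+Y)^p-X^p-Y^p}{p}\in\mathbb Z[X,Y]$, which has integer coefficients since $p\mid\binom pi$ for $0<i<p$. Over $\mathbb Z[X,Y]$ we have
$$dP=(X+Y)^{p-1}d(X+Y)-X^{p-1}dX-Y^{p-1}dY,$$
because $p$ times the two sides agree and the module of forms over $\mathbb Z[X,Y]$ is torsion-free. Substituting $X=a$, $Y=b$ shows that $\delta(a+b)-\delta(a)-\delta(b)=[d(P(a,b))]=0$. (For $p=2$, $P=XY$ and the statement is $a\,db+b\,da=d(ab)$.)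

*Leibniz.* $(ab)^{p-1}d(ab)=a^p\,b^{p-1}db+b^p\,a^{p-1}da$, so $\delta(ab)=a^p\delta(b)+b^p\delta(a)$. Also $\delta(c)=0$ for $c\in k$.

So $\delta$ is a $k$-derivation of $R$ into $H^1$ with its twisted structure.

**Step 2: the ring homomorphism $\gamma:\Omega^\bullet\to H^\bullet$.** The purpose is to extend $\delta$ to all forms. By the universal property of $d$, there is a map $\gamma:\Omega^1\to H^1$, linear for the twisted structure, with $\gamma(da)=[a^{p-1}da]$. Since $\theta\wedge\theta=0$ in $H^\bullet$ for $\theta\in H^1$, the universal property of the exterior algebra extends it to a ring homomorphism with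
$$\gamma(a)=a^p,\qquad \gamma(da)=[a^{p-1}da]\qquad(a\in R).\tag{3}$$

**Step 3: computing $H^\bullet$ by weights.** The purpose is to see that $\gamma$ is invertible, and here we do use coordinates. Give $x_i$ and $dx_i$ the weight $\mathbf e_i\in\mathbb N^n$. Then $d$ preserves weights. For $w\in\mathbb N^n$ and $I\subseteq\mathrm{supp}(w)=\{i:w_i\neq0\}$ put
$$x^w\,\mathrm{dlog}\,x_I:=\prod_{i\in I}x_i^{w_i-1}\prod_{i\notin I}x_i^{w_i}\;dx_I,$$
where $dx_I$ is the wedge of the $dx_i$, $i\in I$, in increasing order. These forms with $|I|=i$ are a $k$-basis of the weight-$w$ part of $\Omega^i$. For example $y^az^b\,dy\wedge dz$ has weight $(0,a+1,b+1)$.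

Suppose first that $p\nmid w_i$ for some $i$. Let $\iota$ be contraction with the vector field $x_i\partial_i$; it preserves weights. The operator $d\iota+\iota d$ is a derivation of $\Omega^\bullet$ of degree $0$ (the Lie derivative). It sends $x_i\mapsto x_i$, $dx_i\mapsto dx_i$, and kills the other $x_l$ and $dx_l$, so on weight $w$ it is multiplication by $w_i$. For a closed $\omega$ of weight $w$ this gives $w_i\,\omega=d(\iota\omega)$ with $w_i\ne0$ in $k$. So $\omega$ is exact.

Suppose now that $p\mid w_i$ for all $i$. Then $d(x^w\mathrm{dlog}\,x_I)=\sum_i w_i\,x^w\,\mathrm{dlog}\,x_i\wedge\mathrm{dlog}\,x_I=0$. So $d=0$ on weight $w$ in every form degree: all forms of weight $w$ are closed, and no nonzero one is exact.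

Hence the classes $[x^{pw}\,\mathrm{dlog}\,x_I]$ with $w\in\mathbb N^n$ and $I\subseteq\mathrm{supp}(w)$ form a $k$-basis of $H^\bullet$.

**Step 4: $\gamma$ is bijective.** By (3), each factor $x_i^{w_i}$ with $i\notin I$ goes to $x_i^{pw_i}$, and each $x_i^{w_i-1}dx_i$ with $i\in I$ goes to $x_i^{p(w_i-1)}x_i^{p-1}dx_i=x_i^{pw_i-1}dx_i$. So
$$\gamma(c\,x^w\,\mathrm{dlog}\,x_I)=[c^p\,x^{pw}\,\mathrm{dlog}\,x_I].$$
Since $k$ is perfect, $c\mapsto c^p$ is a bijection of $k$. Therefore $\gamma$ maps $\Omega^\bullet$ bijectively onto $H^\bullet$.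

**Definition.** The Cartier operator is the composite $C:Z^i\to H^i\xrightarrow{\ \gamma^{-1}\ }\Omega^i$.

In one variable, $C(x^m\,dx)=x^b\,dx$ if $m+1=p(b+1)$, and $C(x^m\,dx)=0$ otherwise. Let the degree of a form be the largest total weight $|w|=\sum w_i$ that occurs in it, and $-\infty$ for the zero form.

**Step 5: the three properties that we use.**

(C1) $C$ is additive and $C(c\omega)=c^{1/p}C(\omega)$ for $c\in k$. This holds because $\gamma$ is additive and $\gamma(c\omega)=c^p\gamma(\omega)$.

(C2) $C$ kills the components of weight not in $p\,\mathbb N^n$, and $C(c\,x^{pw}\mathrm{dlog}\,x_I)=c^{1/p}x^w\mathrm{dlog}\,x_I$. This is Steps 3 and 4. Consequently $\deg C(\omega)\le\deg(\omega)/p$. Also, a nonzero $i$-form has degree at least $i$, since $|I|=i$ and $I\subseteq\mathrm{supp}(w)$ force $|w|\ge i$.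

(C3) For every $k$-algebra endomorphism $\varphi$ of $R$ we have $\varphi(Z^i)\subseteq Z^i$ and $C(\varphi\omega)=\varphi\,C(\omega)$ for $\omega\in Z^i$. The first claim, and $\varphi(B^i)\subseteq B^i$, hold because $\varphi$ commutes with $d$; so $\varphi$ acts on $H^\bullet$. Now $\gamma\circ\varphi$ and $\varphi\circ\gamma$ are ring homomorphisms $\Omega^\bullet\to H^\bullet$. They agree on $a\in R$, where both give $\varphi(a)^p$, and on $da$, where both give $[\varphi(a)^{p-1}d\varphi(a)]$. Elements $a$ and $da$ generate $\Omega^\bullet$ as a ring, so $\gamma\varphi=\varphi\gamma$. Then $\gamma(\varphi\,C\omega)=\varphi\,\gamma(C\omega)=\varphi[\omega]=[\varphi\omega]$, and applying $\gamma^{-1}$ gives $\varphi\,C\omega=C(\varphi\omega)$.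

Property (C3) is the compatibility that Section 3 asked for. To see it in an example, take $p=2$, one variable, $\omega=x\,dx$ and $\varphi(x)=x+x^3$. Then $C\omega=dx$ and $\varphi\,C\omega=(1+x^2)dx$. On the other side, $\varphi\omega=(x+x^3)(1+x^2)dx=(x+x^5)dx$, and $C$ sends this to $(1+x^2)dx$.

## 5. Iterating $C$, and the subgroups $K_j$

We want to apply $C$ several times to $\beta_F$. The output of $C$ need not be closed, so we first record on which forms $C^j$ makes sense.

**Definition.** Put $Z_0=\Omega^{n-1}$ and $Z_{j+1}=\{\omega\in Z^{n-1}:C\omega\in Z_j\}$ for $j\ge 0$.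

So $Z_1=Z^{n-1}$, and $Z_j$ is the set of $(n-1)$-forms to which $C$ can be applied $j$ times. For $n=2$ the form $x_1^p\,x_2^{p-1}dx_2$ is closed and $C$ sends it to $x_1\,dx_2$, which is not closed. So it lies in $Z_1$ but not in $Z_2$.

Induction on $j$ gives the following. First, $Z_{j+1}\subseteq Z_j$: this is clear for $j=0$, and if $Z_j\subseteq Z_{j-1}$, then $C\omega\in Z_j$ implies $C\omega\in Z_{j-1}$. Second, $Z_j$ is a $k$-subspace, by (C1), and it is stable under all pullbacks, by (C3). Third, $C^j:Z_j\to\Omega^{n-1}$ is additive, satisfies $C^j(c\omega)=c^{p^{-j}}C^j\omega$, and commutes with pullbacks. Fourth,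
$$Z_{j+1}=\{\omega\in Z_j: C^j\omega\ \text{is closed}\}.\tag{4}$$
For $j=0$, (4) is the definition of $Z_1$; for $j\ge1$, $\omega\in Z_{j+1}$ means that $\omega$ is closed and $C\omega\in Z_j$, which by the case $j-1$ means that $C\omega\in Z_{j-1}$ and $C^{j-1}(C\omega)$ is closed.

**Definition.** For $j\ge1$ let $K_j=\{F\in\mathrm{GA}_n(k):\ \beta_F\in Z_j\ \text{and}\ C^j\beta_F=0\}$.

For $j=1$ this is the group of Section 3: $C\beta_F=0$ means that $\beta_F$ is exact.

**Step 1: $K_j$ is a subgroup and $K_j\subseteq K_{j+1}$.** This is the place where the composition law pays off. Clearly $\beta_{\mathrm{id}}=0$. If $F,G\in K_j$, then by (2) $\beta_{F\circ G}\in Z_j$ and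
$$C^j\beta_{F\circ G}=G^*\,C^j\beta_F+J_F^{\,p^{-j}}\,C^j\beta_G=0.$$
Putting $G=F^{-1}$ in (2) gives
$$\beta_{F^{-1}}=-J_F^{-1}\,(F^{-1})^*\beta_F,\tag{5}$$
which lies in $Z_j$ and is killed by $C^j$ if $\beta_F$ is. Finally, if $C^j\beta_F=0$, then $C^j\beta_F$ is closed, so $\beta_F\in Z_{j+1}$ by (4), and $C^{j+1}\beta_F=C(0)=0$.

**Step 2: which elementary maps lie in $K_j$.** A form $f\,dx_2\wedge\cdots\wedge dx_n$ with $f\in k[x_2,\dots,x_n]$ is closed, and $C$ maps it to a form of the same kind, by (C2). So $\beta_{e_f}=f\,dx_2\wedge\cdots\wedge dx_n$ lies in $Z_j$ for all $j$. The monomial form $x_2^{a_2}\cdots x_n^{a_n}\,dx_2\wedge\cdots\wedge dx_n$ has weight $(0,a_2+1,\dots,a_n+1)$. Applying (C2) $j$ times,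
$$C^j\big(c\,x_2^{a_2}\cdots x_n^{a_n}\,dx_2\wedge\cdots\wedge dx_n\big)=\begin{cases}c^{p^{-j}}x_2^{b_2}\cdots x_n^{b_n}\,dx_2\wedge\cdots\wedge dx_n&\text{if }a_i+1=p^j(b_i+1)\ \text{for all }i\ge2,\\0&\text{otherwise.}\end{cases}\tag{6}$$
Distinct monomials with nonzero image have distinct images, so there is no cancellation between them. Hence
$$e_f\in K_j\iff \text{no monomial } x_2^{a_2}\cdots x_n^{a_n}\text{ of } f\text{ has all }a_i\equiv-1\pmod{p^j}.\tag{7}$$

**Step 3: affine maps.** Let $F$ be affine. Each $F_i$ has weights of total at most $1$ and each $dF_i$ has total weight $1$, so $F^*\alpha=F_1\,dF_2\wedge\cdots\wedge dF_n$ has degree at most $n$; also $\deg\alpha=n$. Thus $\deg\beta_F\le n$ and $\deg C\beta_F\le n/p$. If $n\ge3$, then $n/p\le n/2<n-1$; if $n=2$ and $p\ge3$, then $n/p<1=n-1$. A nonzero $(n-1)$-form has degree at least $n-1$. So if $(n,p)\neq(2,2)$, then $C\beta_F=0$ and $F\in K_1$.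

If $(n,p)=(2,2)$, then $C\beta_F$ is a $1$-form of degree at most $1$. It therefore has constant coefficients, so it is closed, and $C^2\beta_F$ has degree at most $1/2$, hence is $0$. So $F\in K_2$. The exception is real: for $n=p=2$ and $F=(x_1,x_1+x_2)$ we found $\beta_F=x_1\,dx_1$, and $C\beta_F=dx_1\ne0$, so $F\notin K_1$.

In all cases $\mathrm{Aff}_n(k)\subseteq K_2$. Moreover $\beta_F\in Z_j$ for every $j$, because $F\in K_i$ for all $i\ge2$ by Step 1, and the $Z_i$ decrease.

## 6. Proof of Theorem A

Let $n=3$, $(x_1,x_2,x_3)=(x,y,z)$, $k=\mathbb F_q$ and $q=p^r$. We show that $K_{r+1}$ contains the left-hand group and not the target.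

**Step 1: the generators lie in $K_{r+1}$.** Since $(3,p)\neq(2,2)$, Section 5 gives $\mathrm{Aff}_3(\mathbb F_q)\subseteq K_1\subseteq K_{r+1}$. The only monomial of $(yz)^{q-1}$ has both exponents equal to $p^r-1$, and $p^r-1\not\equiv-1\pmod{p^{r+1}}$. So $(x+(yz)^{q-1},y,z)\in K_{r+1}$ by (7). As $K_{r+1}$ is a group,
$$\langle (x+(yz)^{q-1},y,z),\ \mathrm{Aff}_3(\mathbb F_q)\rangle\subseteq K_{r+1}.$$

**Step 2: the target does not.** Let $F=(x+(yz)^{pq-1},y,z)\in\mathrm{TA}_3(\mathbb F_q)$. Since $pq-1=p^{r+1}-1$, formula (6) gives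
$$C^{r+1}\beta_F=C^{r+1}\big((yz)^{p^{r+1}-1}\,dy\wedge dz\big)=dy\wedge dz\neq0 .$$
So $F\notin K_{r+1}$. Hence $F$ is not in the left-hand group, and the two groups differ. $\blacksquare$

For $q=2$, the case of Section 2, the group is $K_2$. The generator has $\beta=yz\,dy\wedge dz\mapsto dy\wedge dz\mapsto0$ under two applications of $C$. The target has $\beta=y^3z^3\,dy\wedge dz\mapsto yz\,dy\wedge dz\mapsto dy\wedge dz$. The maps $e_{z^m}$, which we found in $H$ in every degree, have $\beta=z^m\,dy\wedge dz$ of weight $(0,1,m+1)$, and $C$ kills this at once.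

## 7. Theorem B: a strictly increasing chain exhausting the tame group

Put $\varepsilon_j:=e_f$ with $f=(x_2\cdots x_n)^{p^j-1}$, for $j\ge1$. The degree of a map is the largest degree of its components.

**Theorem B.** Let $k$ be any field of characteristic $p$ and $n\ge2$. There are subgroups $K_1\subseteq K_2\subseteq\cdots$ of $\mathrm{GA}_n(k)$ such that:

1. $\mathrm{Aff}_n(k)\subseteq K_j$ for $j\ge2$, and also for $j=1$ unless $(n,p)=(2,2)$.
2. $e_f\in K_j$ if and only if $f$ has no monomial $x_2^{a_2}\cdots x_n^{a_n}$ with all $a_i\equiv-1\pmod{p^j}$. In particular $\varepsilon_j\in K_{j+1}\setminus K_j$.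
3. Every $F\in\mathrm{TA}_n(k)$ of degree $\le d$ lies in $K_j$ whenever $nd<(n-1)p^j$. So $\mathrm{TA}_n(k)=\bigcup_j(K_j\cap\mathrm{TA}_n(k))$, a strictly increasing union.
4. $K_j\cap\mathrm{TA}_n(k)$ has infinite index in $\mathrm{TA}_n(k)$.

Consequently no subset $S\subseteq\mathrm{TA}_n(k)$ of bounded degree (in particular no finite $S$) satisfies $\langle\mathrm{Aff}_n(k)\cup S\rangle=\mathrm{TA}_n(k)$; such a subgroup even has infinite index. Moreover, if $(n,p,j)\neq(2,2,1)$, then $\varepsilon_j$, which has degree $(n-1)(p^j-1)$, is not in the group generated by $\mathrm{Aff}_n(k)$ and all $e_f$ with $\deg f<(n-1)(p^j-1)$. This bound is sharp, since $\varepsilon_j$ itself is such a map with $\deg f=(n-1)(p^j-1)$.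

The exclusion of $(2,2,1)$ is necessary: there $\varepsilon_1=(x_1+x_2,x_2)$ is affine.

**Step 1: reduction to perfect fields.** Sections 3–5 assumed $k$ perfect. If $k$ is not perfect, let $k'$ be its perfect closure, obtained by adjoining all $p^i$-th roots of elements of $k$. Define $K_j$ over $k$ as $K_j(k')\cap\mathrm{GA}_n(k)$. These are subgroups, increasing in $j$, and all statements of Section 5 about membership of affine and elementary maps carry over. So we may use $\beta_F$ and $C$ over $k'$ in what follows.

**Step 2: items 1 and 2.** These are Step 3 and (7) of Section 5, with $K_j\subseteq K_{j+1}$. For $\varepsilon_j$, all exponents are $p^j-1$, which is $\equiv-1$ modulo $p^j$ but not modulo $p^{j+1}$.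

**Step 3: item 3.** The aim is to show that on tame maps $C^j\beta_F$ is defined for all $j$, and then to use degrees. Let
$$L=\{F\in\mathrm{GA}_n(k):\beta_F\in Z_j\text{ for all }j\}.$$
Since the $Z_j$ are subspaces stable under pullback, (2) and (5) show that $L$ is a subgroup. By Section 5 it contains $\mathrm{Aff}_n(k)$ and all $e_f$, so $\mathrm{TA}_n(k)\subseteq L$.

Let $F\in\mathrm{TA}_n(k)$ have degree $\le d$; as $F$ is an automorphism, $d\ge1$. The form $F^*\alpha=F_1\,dF_2\wedge\cdots\wedge dF_n$ has degree at most $nd$, and $\alpha$ has degree $n\le nd$. So $\deg\beta_F\le nd$ and, by (C2), $\deg C^j\beta_F\le nd/p^j$. If this is less than $n-1$, then the $(n-1)$-form $C^j\beta_F$ is $0$, so $F\in K_j$.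

For given $F$ the inequality $nd<(n-1)p^j$ holds for all large $j$, so $\mathrm{TA}_n(k)$ is the union of the $K_j\cap\mathrm{TA}_n(k)$. The union is strictly increasing because $\varepsilon_j\in\mathrm{TA}_n(k)$ lies in $K_{j+1}\setminus K_j$.

**Step 4: item 4.** We exhibit infinitely many cosets. For $h\in\mathbb F_p[x_2]$ put $f_h=h^{p^j}(x_2\cdots x_n)^{p^j-1}$. Since $h^{p^j}-h'^{\,p^j}=(h-h')^{p^j}$, we have $e_{f_h}\circ e_{f_{h'}}^{-1}=e_{f_{h-h'}}$. A monomial $c\,x_2^m$ of $h-h'$ contributes to $f_{h-h'}$ the monomial with coefficient $c^{p^j}=c$, exponent $p^jm+p^j-1$ at $x_2$ and exponents $p^j-1$ at the other variables. By (6), $C^j$ turns the corresponding form into $c\,x_2^m\,dx_2\wedge\cdots\wedge dx_n$. So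
$$C^j\beta_{e_{f_{h-h'}}}=(h-h')\,dx_2\wedge\cdots\wedge dx_n\neq0\qquad\text{if }h\neq h'.$$
Hence $e_{f_h}\circ e_{f_{h'}}^{-1}\notin K_j$ for $h\ne h'$: the tame maps $e_{f_h}$ lie in pairwise distinct cosets $K_je_{f_h}$, and there are infinitely many $h$.

**Step 5: the consequences.** If $S\subseteq\mathrm{TA}_n(k)$ has degrees $\le d$, choose $j\ge2$ with $nd<(n-1)p^j$. By items 1 and 3, $\langle\mathrm{Aff}_n(k)\cup S\rangle\subseteq K_j\cap\mathrm{TA}_n(k)$, which has infinite index by item 4.

For the last statement let $(n,p,j)\neq(2,2,1)$. Then $(n-1)(p^j-1)\ge2$, so this number is the degree of $\varepsilon_j$. If $\deg f<(n-1)(p^j-1)$, then $f$ has no monomial with all exponents $\equiv-1\pmod{p^j}$, since each such exponent is at least $p^j-1$. So $e_f\in K_j$ by item 2. Also $\mathrm{Aff}_n(k)\subseteq K_j$ by item 1, while $\varepsilon_j\notin K_j$. Sharpness is clear: once $\deg f=(n-1)(p^j-1)$ is allowed, $\varepsilon_j$ is among the generators. $\blacksquare$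

## 8. Theorem C: over infinite fields the exponent condition is the only obstruction

Over an infinite field, the groups $K_j$ detect exactly which families of elementary maps suffice.

**Theorem C.** Let $k$ be infinite of characteristic $p$, $n\ge2$, and $\mathcal F\subseteq k[x_2,\dots,x_n]$. Then $\langle\mathrm{Aff}_n(k),\,e_f\ (f\in\mathcal F)\rangle=\mathrm{TA}_n(k)$ if and only if for every $j\ge1$ some $f\in\mathcal F$ contains a monomial all of whose exponents are $\equiv-1\pmod{p^j}$. In particular $\langle\mathrm{Aff}_n(k),\ \varepsilon_j\ (j\in J)\rangle=\mathrm{TA}_n(k)$ if and only if $J$ is infinite.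

The converse is claimed only for infinite $k$; the proof below uses infinitely many scalars in Step 3.

**Step 1: necessity.** Suppose that for some $j$ no $f\in\mathcal F$ contains such a monomial. A congruence modulo a higher power of $p$ implies the one modulo $p^j$, so the same holds for all larger $j$, and we may take $j\ge2$. By Theorem B the generated group lies in $K_j$, and $\varepsilon_j\in\mathrm{TA}_n(k)$ does not.

For sufficiency, let $H$ be the generated group and $M=\{f\in k[x_2,\dots,x_n]:e_f\in H\}$. We must show that $M=k[x_2,\dots,x_n]$.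

**Step 2: operations under which $M$ is closed.** Conjugation by affine maps gives the following.

* $M$ is an additive group, because $e_f\circ e_g=e_{f+g}$.
* $M$ is closed under $f\mapsto sf$ for $s\in k^*$: with $D=(sx_1,x_2,\dots,x_n)$ we have $D\circ e_f\circ D^{-1}=e_{sf}$.
* $M$ is closed under $f\mapsto f\circ A$ for $A\in\mathrm{Aff}_{n-1}(k)$: $(x_1,A)^{-1}\circ e_f\circ(x_1,A)=e_{f\circ A}$.

So $M$ is a $k$-subspace, stable under affine substitutions in $x_2,\dots,x_n$, in particular under scalings $x_i\mapsto t_ix_i$ with $t\in(k^*)^{n-1}$ and under translations.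

**Step 3: $M$ contains every monomial that occurs in one of its elements.** Let $f=\sum_a c_ax^a\in M$, a finite sum with all $c_a\ne0$. For $t\in(k^*)^{n-1}$, $M$ contains $\sum_a c_a\,t^a\,x^a$. The characters $t\mapsto t^a$ of $(k^*)^{n-1}$ are pairwise distinct: if $a_i\ne b_i$, then $s^{a_i}=s^{b_i}$ has only finitely many solutions $s\in k^*$, and $k$ is infinite. By Artin's theorem distinct characters are linearly independent. So the vectors $(t^a)_a$, as $t$ varies, satisfy no common nontrivial linear relation, and hence they span the whole coordinate space. Fix an occurring $a^0$ and choose $t_1,\dots,t_N$ and $\mu_1,\dots,\mu_N\in k$ such that $\sum_s\mu_s\,t_s^{\,a}$ equals $1$ for $a=a^0$ and $0$ for the other $a$. The same combination of the scaled polynomials is $c_{a^0}x^{a^0}\in M$, so $x^{a^0}\in M$.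

**Step 4: from one monomial to a box of monomials.** Fix $j$. By hypothesis and Step 3, $M$ contains a monomial $x^a$ with all $a_i\equiv-1\pmod{p^j}$. Translating every variable by $1$ gives $\prod_i(x_i+1)^{a_i}\in M$, and Step 3 puts $x^b$ in $M$ whenever $\prod_i\binom{a_i}{b_i}\not\equiv0\pmod p$. Let $0\le b_i\le p^j-1$. The lowest $j$ base-$p$ digits of $a_i$ are all $p-1$, and the digits of $b_i$ above the lowest $j$ are $0$. Lucas' theorem then gives
$$\binom{a_i}{b_i}\equiv\prod_{s=0}^{j-1}\binom{p-1}{b_{i,s}}\pmod p,$$
where $b_{i,s}$ are the digits of $b_i$. Each factor is nonzero modulo $p$, because $0\le b_{i,s}\le p-1$ and $(p-1)!$ is prime to $p$. So $M$ contains all $x^b$ with $0\le b_i\le p^j-1$. As $j$ is arbitrary, $M=k[x_2,\dots,x_n]$, and $H=\mathrm{TA}_n(k)$.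

**Step 5: the families $\varepsilon_j$.** The only monomial of the polynomial that defines $\varepsilon_i$ has all exponents $p^i-1$, and $p^i-1\equiv-1\pmod{p^j}$ if and only if $i\ge j$. So the condition for $\{\varepsilon_i:i\in J\}$ is that $J$ contains some $i\ge j$ for every $j$, i.e. that $J$ is infinite. $\blacksquare$
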